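\title{Metrizability of hereditarily strongly collectionwise Hausdorff manifolds under PFA}

\begin{abstract}
We show that, under the Proper Forcing Axiom, every hereditarily strongly collectionwise Hausdorff manifold of dimension greater than $1$ is metrizable; no normality is needed. It suffices that in every open subspace the closed discrete sets of size at most $\aleph_1$ expand to discrete families of open sets. The proof describes the nonmetrizable connected, locally compact, locally second countable spaces with this property: they are increasing unions of $\aleph_1$ second countable open sets, club many of which have countable frontier, and these frontiers are threaded by closed copies of $\omega_1$. The long line and the product of the long ray with $\mathbb R$ show that neither the dimension restriction nor the hereditary form of the hypothesis can be given up.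
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{manifold} is a connected Hausdorff space in which every point has a neighborhood homeomorphic to $\mathbb R^n$, for a fixed $n$ called the dimension. No countability axiom is assumed, so a manifold need not be metrizable, and one may ask which separation properties force it to be.

The properties considered here concern the simultaneous separation of many points. Let $D$ be a discrete subspace of a space $Y$. An \emph{expansion} of $D$ is a family $(U_d)_{d\in D}$ of open sets with $U_d\cap D=\{d\}$. It is \emph{disjoint} if the $U_d$ are pairwise disjoint, and \emph{discrete} if every point of $Y$ has a neighborhood that meets at most one $U_d$. A discrete expansion is disjoint, but the members of a disjoint expansion may still pile up at a point that lies in none of them. The space $Y$ is \emph{collectionwise Hausdorff} (cwH) if every closed discrete subspace has a disjoint expansion, and \emph{strongly cwH} if every closed discrete subspace has a discrete expansion. It is \emph{hereditarily} (strongly) cwH if every subspace is (strongly) cwH. Finally, $Y$ is \emph{strongly $\aleph_1$-cwH} if every closed discrete subspace of size at most $\aleph_1$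 has a discrete expansion.

The Proper Forcing Axiom (PFA) is recalled in Section~\ref{sec:forcing}. It is known that under PFA every hereditarily normal, hereditarily cwH manifold of dimension greater than $1$ is metrizable, and that the hypothesis can be weakened to ``normal and hereditarily strongly cwH''. A normal cwH space is strongly cwH (Lemma~\ref{lem:expand}), so the strong form of the property isolates one consequence of normality, and in the weaker hypothesis this consequence is already assumed for all subspaces. It is natural to ask whether it is all that normality contributes. This is the problem posed in~\cite{Nyikos}: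
\begin{quote}
\emph{Does PFA imply that every hereditarily strongly cwH manifold of dimension greater than $1$ is metrizable?}
\end{quote}
The answer is yes.

\begin{theorem}[PFA]\label{thm:main}
Every hereditarily strongly cwH manifold of dimension greater than $1$ is metrizable. More precisely, for a manifold $M$ of dimension greater than $1$ the following are equivalent:
\begin{enumerate}
\item[(i)] $M$ is metrizable;
\item[(ii)] $M$ is hereditarily strongly cwH;
\item[(iii)] every open subspace of $M$ is strongly $\aleph_1$-cwH.
\end{enumerate}
\end{theorem}

The two known results quoted above follow from Theorem~\ref{thm:main} and are not used in its proof. The Euclidean structure plays almost no role, and we work with the following class of spaces, which contains every manifold satisfying (iii).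

\begin{quote}
\textbf{(H)} $M$ is a nonempty connected, locally compact Hausdorff space in which every point has a second countable open neighborhood, and every open subspace of $M$ is strongly $\aleph_1$-cwH.
\end{quote}

We say that $M$ \emph{has no local cut points} if every neighborhood of every point $x$ contains a connected open set $O\ni x$ such that $O\setminus\{x\}$ is connected. Such a space is in particular locally connected.

\begin{theorem}[PFA]\label{thm:cut}
If $M$ satisfies \textup{(H)} and has no local cut points, then $M$ is metrizable.
\end{theorem}

Both theorems are deduced from a structure theorem for all nonmetrizable spaces satisfying (H), Theorem~\ref{thm:structure}. Such a space is an increasing union of second countable open sets $M_\alpha$ $(\alpha<\omega_1)$ with nonempty frontiers $B_\alpha$, and the main point is that many $B_\alpha$ are countable. This is harmless in dimension $1$ and impossible in higher dimension, where a countable set does not separate.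

Section~\ref{sec:examples} treats, in ZFC, the long ray $\mathbb L$ and the surface $\mathbb L\times\mathbb R$. They show that the theorems are sharp, and the surface shows by hand how discrete expansions are used: they forbid infinitely many closed copies of $\omega_1$ from accumulating on another one. Section~\ref{sec:levels} sets up the sets $M_\alpha$, states the structure theorem and derives Theorems~\ref{thm:main} and~\ref{thm:cut} from it. A general space comes with no copies of $\omega_1$; they are produced by a proper forcing with finite chains of elementary submodels, which is constructed in Section~\ref{sec:forcing} and applied twice in Section~\ref{sec:two}. Sections~\ref{sec:finite} and~\ref{sec:structure} complete the proof.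

\medskip
\noindent\textbf{Standard facts.} A set $C\subset\omega_1$ is \emph{club} if it is closed and unbounded in the order topology; a countable intersection of clubs is club. A set $S\subset\omega_1$ is \emph{stationary} if it meets every club. Then $S\cap C$ is stationary for every club $C$, and if $S$ is a countable union of sets, one of them is stationary. A property holds for \emph{club many} $\alpha$ if the set of $\alpha$ for which it holds contains a club, that is, if the set where it fails is not stationary. We use the following.
\begin{itemize}
\item \emph{Pressing-down lemma.} If $S\subset\omega_1$ is stationary and $f(\alpha)<\alpha$ for all $\alpha\in S$, then $f$ is constant on a stationary subset of $S$.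
\item \emph{Urysohn's metrization theorem.} A regular second countable space is metrizable.
\item \emph{Baire category theorem}, in this form: a nonempty countable locally compact Hausdorff space has an isolated point. (It is the union of countably many closed singletons, so one of them has nonempty interior.)
\item \emph{Todor\v{c}evi\'c's theorem.} PFA implies that there are no S-spaces: every regular hereditarily separable space is hereditarily Lindel\"of; see \cite{Baumgartner,Todorcevic}.
\end{itemize}

\section{Expansions, the long ray, and $\mathbb L\times\mathbb R$}\label{sec:examples}

This section needs only ZFC. Note that shrinking the members of a disjoint or discrete expansion, keeping $d\in U_d$, gives an expansion of the same kind.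

\begin{lemma}\label{lem:expand}
\begin{enumerate}
\item[(a)] A normal cwH space is strongly cwH.
\item[(b)] In a metrizable space every discrete subspace has a disjoint expansion, and every metrizable space is hereditarily strongly cwH.
\item[(c)] If $D$ is a discrete subspace of a Hausdorff space $M$, then $P=M\setminus(\overline D\setminus D)$ is open and $D$ is closed discrete in $P$.
\item[(d)] A Hausdorff space is hereditarily strongly cwH if and only if all its open subspaces are strongly cwH.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $(U_d)$ be a disjoint expansion of the closed discrete set $D$. By normality there is an open $V$ with $D\subset V\subset\overline V\subset\bigcup_d U_d$. The expansion $(U_d\cap V)$ is discrete: a point outside $\overline V$ has a neighborhood missing $V$, and a point of $\overline V$ lies in some $U_d$, which meets only $U_d\cap V$.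

(b) Let $\rho$ be a metric, and for $d\in D$ let $r_d>0$ be such that $\rho(d,e)\ge r_d$ for all $e\in D\setminus\{d\}$. The balls of radius $r_d/3$ about the points $d$ are disjoint, since a common point of two of them would give $\rho(d,e)<(r_d+r_e)/3\le 2\rho(d,e)/3$. So every metrizable space is cwH; it is also normal, hence strongly cwH by (a), and its subspaces are metrizable.

(c) If $V_d$ is open with $V_d\cap D=\{d\}$, then $V_d\cap\overline D\subset\overline{V_d\cap D}=\{d\}$. So $D$ is open in $\overline D$, the set $\overline D\setminus D$ is closed, and $\overline D\cap P=D$.

(d) Let $D$ be closed discrete in a subspace $Y$, and let $P$ be as in (c). Since $\overline D\cap Y=D$, we have $Y\subset P$, and a discrete expansion of $D$ in $P$ restricts to one in $Y$.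
\end{proof}

The \emph{open long ray} $\mathbb L$ is the set $\omega_1\times[0,1)$ with the lexicographic order, with its least point removed, and with the order topology. We identify an ordinal $\alpha$, $0<\alpha<\omega_1$, with the point $(\alpha,0)$; these points form a closed subset of $\mathbb L$. Intervals such as $(0,\gamma)$ and $[1,\to)$ are intervals of $\mathbb L$, with $0$ standing for the removed point. Every countable subset of $\mathbb L$ is bounded above, every interval $[a,b]$ is compact, and every open interval that is bounded above is homeomorphic to $\mathbb R$. So $\mathbb L$ is a $1$-manifold. It is not metrizable, because every sequence in the closed set $[1,\to)$ has a cluster point while $[1,\to)$ is not compact.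

\begin{example}[dimension one]\label{ex:line}
A linearly ordered space is hereditarily collectionwise normal; in particular all its subspaces are normal and cwH, hence strongly cwH by Lemma~\ref{lem:expand}(a). So $\mathbb L$, and likewise the long line, which has a long ray at each end, is a nonmetrizable hereditarily strongly cwH $1$-manifold. Thus ``dimension greater than $1$'' is needed in Theorem~\ref{thm:main}, and ``no local cut points'' cannot be omitted in Theorem~\ref{thm:cut}.
\end{example}

The first candidate for a counterexample in dimension $2$ is $\mathbb L\times\mathbb R$. It comes close: it has each half of the hypothesis separately, so ``hereditarily strongly cwH'' cannot be weakened to ``hereditarily cwH and strongly cwH''.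

\begin{proposition}\label{prop:LR}
The $2$-manifold $M=\mathbb L\times\mathbb R$ is not metrizable. It is
\begin{enumerate}
\item[(a)] hereditarily cwH and
\item[(b)] strongly cwH, but
\item[(c)] it has an open subspace that is not strongly $\aleph_1$-cwH.
\end{enumerate}
\end{proposition}

\begin{proof}
The space $M$ contains the copy $\mathbb L\times\{0\}$ of $\mathbb L$, so it is not metrizable.

(a) A closed discrete subset of a subspace $Y$ is a discrete subspace $D$ of $M$, and a disjoint expansion in $M$ restricts to $Y$; so it suffices to find a disjoint expansion of $D$ in $M$. Suppose that for stationarily many limit ordinals $\alpha$ there is a point $(\alpha,r_\alpha)\in D$. For each of them choose an ordinal $\beta_\alpha<\alpha$ and an interval $I_\alpha\ni r_\alpha$ with rational endpoints such that $((\beta_\alpha,\alpha]\times I_\alpha)\cap D=\{(\alpha,r_\alpha)\}$. By pressing down, and because there are only countably many such intervals, there are $\alpha<\alpha'$ with $\beta_\alpha=\beta_{\alpha'}$ and $I_\alpha=I_{\alpha'}$. Then $(\alpha,r_\alpha)$ is a second point of $D$ in $(\beta_{\alpha'},\alpha']\times I_{\alpha'}$, a contradiction. So $D\cap(C\times\mathbb R)=\emptyset$ for some club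 $C$. The set $(\mathbb L\setminus C)\times\mathbb R$ is a disjoint union of open sets $J\times\mathbb R$, where $J$ is an open interval bounded above. Each of them is metrizable, and we apply Lemma~\ref{lem:expand}(b) in each.

(b) Let $D$ be closed discrete in $M$. A countably infinite subset of $[1,\to)\times[-n,n]$ lies in a compact set $[1,\gamma]\times[-n,n]$ and so has an accumulation point. Hence $D$ meets each $[1,\to)\times[-n,n]$ in a finite set, $D\cap([1,\to)\times\mathbb R)$ is countable, and $D\subset(0,\gamma)\times\mathbb R$ for some $\gamma<\omega_1$. In the metrizable open subspace $(0,\gamma+1)\times\mathbb R$ take a discrete expansion of $D$, and shrink its members to lie in $(0,\gamma)\times\mathbb R$. It is discrete in $M$, because all remaining points lie in the open set $(\gamma,\to)\times\mathbb R$, which misses all its members.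

(c) See Figure~\ref{fig:LR}. Let $\Lambda=\{(\lambda,0):\lambda<\omega_1\text{ a limit ordinal}\}$, a closed set, and let $P=M\setminus\Lambda$ and $A=\{(\alpha+1,0):\alpha<\omega_1\}$. The set $A\cup\Lambda$ is closed in $M$, so $A$ is closed in $P$, and $(\alpha,\alpha+2)\times\mathbb R$ meets $A$ only in $(\alpha+1,0)$. Thus $A$ is closed discrete in $P$. Let $U_\alpha\ni(\alpha+1,0)$ be open sets, and choose $n(\alpha)\ge1$ with $(\alpha+1,1/n(\alpha))\in U_\alpha$. Some $n$ equals $n(\alpha)$ for infinitely many $\alpha$, say for $\alpha_0<\alpha_1<\cdots$ with supremum $\lambda$. The points $(\alpha_i+1,1/n)\in U_{\alpha_i}$ converge to $(\lambda,1/n)$, which lies in $P$. So $(U_\alpha)$ is not discrete in $P$.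
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[->] (0,0) -- (8.8,0) node[right] {$\mathbb L\times\{0\}$};
\draw[->] (0,0.9) -- (8.8,0.9) node[right] {$\mathbb L\times\{1/n\}$};
\draw (1.2,0) ellipse (0.7cm and 1.2cm);
\draw (3.4,0) ellipse (0.5cm and 1.2cm);
\draw (5.0,0) ellipse (0.35cm and 1.2cm);
\draw (6.1,0) ellipse (0.22cm and 1.2cm);
\draw (6.8,0) ellipse (0.13cm and 1.2cm);
\fill (1.2,0) circle (1.5pt) (3.4,0) circle (1.5pt) (5.0,0) circle (1.5pt) (6.1,0) circle (1.5pt) (6.8,0) circle (1.5pt);
\fill (1.2,0.9) circle (1.5pt) (3.4,0.9) circle (1.5pt) (5.0,0.9) circle (1.5pt) (6.1,0.9) circle (1.5pt) (6.8,0.9) circle (1.5pt);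
\node at (1.2,1.5) {$U_{\alpha_0}$};
\node at (3.4,1.5) {$U_{\alpha_1}$};
\node at (5.0,1.5) {$U_{\alpha_2}$};
\draw[fill=white] (7.6,0) circle (2pt) node[below=2pt] {$(\lambda,0)$};
\fill (7.6,0.9) circle (2pt) node[above=2pt] {$(\lambda,1/n)$};
\end{tikzpicture}
\caption{In $\mathbb L\times\mathbb R$ remove the points $(\lambda,0)$ with $\lambda$ a limit ordinal. The points $(\alpha+1,0)$ then form a closed discrete set. However their neighborhoods $U_\alpha$ are chosen, infinitely many of them reach the same line $\mathbb L\times\{1/n\}$, and these accumulate at a point $(\lambda,1/n)$ that was not removed.}\label{fig:LR}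
\end{figure}

Part (c) used one feature of $\mathbb L\times\mathbb R$: the closed copies $\alpha\mapsto(\alpha,1/n)$ of $\omega_1$ accumulate on a further copy $\alpha\mapsto(\alpha,0)$. Section~\ref{sec:finite} runs the same argument in general. The rest of the paper supplies what the example gives for free, namely the vertical lines $\{\alpha\}\times\mathbb R$, which become the levels $B_\alpha$, and the copies of $\omega_1$, which become threads.

\section{Levels, threads and thin sets}\label{sec:levels}

\emph{From here on, except in Lemma~\ref{lem:frontier}, we assume PFA and fix a nonmetrizable space $M$ satisfying \textup{(H)}.} Closures are taken in $M$. The space $M$ is regular, being locally compact Hausdorff, and first countable, being locally second countable. Until Section~\ref{sec:finite} the expansion hypothesis in (H) enters only through the following consequence, which also holds in $\mathbb L\times\mathbb R$.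

\begin{lemma}\label{lem:disjoint}
Every discrete subspace $D\subset M$ with $|D|\le\aleph_1$ has a disjoint expansion.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:expand}(c), $D$ is closed discrete in an open subspace $P$. Apply (H) to $P$.
\end{proof}

\subsection*{The filtration}
We want to exhaust $M$ in $\omega_1$ steps by second countable open sets, each containing the closure of the previous ones. The difficulty is that the closure of a second countable open set $G$ might not be covered by countably many second countable open sets. Lemma~\ref{lem:disjoint} excludes uncountable discrete subsets of $\overline G$, and the absence of S-spaces turns this into the Lindel\"of property.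

\begin{lemma}\label{lem:lindelof}
If $G\subset M$ is open and second countable, then $\overline G$ is Lindel\"of.
\end{lemma}

\begin{proof}
Suppose not, and take a cover of $\overline G$ by open sets with no countable subcover. Recursively choose $z_\xi\in\overline G\setminus\bigcup_{\zeta<\xi}V_\zeta$ and a member $V_\xi\ni z_\xi$ of the cover, for $\xi<\omega_1$. Then $z_\eta\notin V_\xi$ for $\eta>\xi$. The regular space $Z=\{z_\xi:\xi<\omega_1\}$ is uncountable and covered by the countable relatively open sets $V_\xi\cap Z$, so it is not Lindel\"of. By Todor\v{c}evi\'c's theorem it has a nonseparable subspace $Z'$. Recursively choose $z_{\xi_\eta}\in Z'$ $(\eta<\omega_1)$ outside the closure of the countable set $\{z_\xi\in Z':\xi\le\sup_{\zeta<\eta}\xi_\zeta\}$, which is not dense in $Z'$. The indices $\xi_\eta$ increase strictly, and the open set $V_{\xi_\eta}\setminus\overline{\{z_{\xi_\zeta}:\zeta<\eta\}}$ contains $z_{\xi_\eta}$ and no other $z_{\xi_\zeta}$. So $\{z_{\xi_\eta}:\eta<\omega_1\}$ is a discrete subset of $\overline G$ of size $\aleph_1$. Its disjoint expansion consists of uncountably many disjoint open sets meeting $G$, which is impossible as $G$ is separable.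
\end{proof}

A \emph{filtration} of $M$ is a sequence $\langle M_\alpha:\alpha<\omega_1\rangle$ of second countable open sets with $M_0\ne\emptyset$, $\overline{M_\alpha}\subset M_{\alpha+1}$, and $M_\lambda=\bigcup_{\alpha<\lambda}M_\alpha$ for limit $\lambda$. Its \emph{levels} are the closed sets $B_\alpha=\overline{M_\alpha}\setminus M_\alpha$.

\begin{lemma}\label{lem:filtration}
The space $M$ has a filtration. For every filtration, $M=\bigcup_{\alpha<\omega_1}M_\alpha$, no $M_\alpha$ equals $M$, and every $B_\alpha$ is nonempty. If $\beta<\alpha$, then $B_\beta\subset\overline{M_\beta}\subset M_\alpha$; in particular the levels are pairwise disjoint.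
\end{lemma}

\begin{proof}
A countable union of second countable open sets is second countable. Given $M_\alpha$, cover the Lindel\"of space $\overline{M_\alpha}$ by countably many such sets and let $M_{\alpha+1}$ be their union; take unions at limits. For any filtration, the open set $\bigcup_\alpha M_\alpha$ is closed: by first countability a point of its closure is the limit of a sequence from it, this sequence lies in one $M_\alpha$, and $\overline{M_\alpha}\subset M_{\alpha+1}$. By connectedness the union is $M$. If $M_\alpha=M$, then $M$ is metrizable by Urysohn's theorem. So $M_\alpha$ is a nonempty proper open subset of a connected space, hence not closed, and $B_\alpha\ne\emptyset$. Finally $\overline{M_\beta}\subset M_{\beta+1}\subset M_\alpha$ for $\beta<\alpha$.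
\end{proof}

\emph{Fix a filtration.} In $\mathbb L$ one may take $M_\alpha=(0,1+\alpha)$, with levels $\{1+\alpha\}$, and in $\mathbb L\times\mathbb R$ one may take $M_\alpha=(0,1+\alpha)\times\mathbb R$, with levels $\{1+\alpha\}\times\mathbb R$. A set is \emph{bounded} if it is contained in some $M_\alpha$, and \emph{unbounded} otherwise.

The next lemma says that points chosen on stationarily many levels must accumulate on one another from below. It is the general form of the pressing-down argument in Proposition~\ref{prop:LR}(a).

\begin{lemma}\label{lem:accumulate}
Let $S\subset\omega_1$ be stationary and $x_\alpha\in B_\alpha$ for $\alpha\in S$. Then there is no family of open sets $G_\alpha\ni x_\alpha$ $(\alpha\in S)$ with $x_\beta\notin G_\alpha$ for all $\beta<\alpha$ in $S$.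
\end{lemma}

\begin{proof}
Suppose there is one. For $\beta>\alpha$ we have $x_\beta\notin M_\beta\supset M_{\alpha+1}$, so $G_\alpha\cap M_{\alpha+1}$ contains $x_\alpha$ and no other $x_\beta$. Thus $\{x_\alpha:\alpha\in S\}$ is discrete, and Lemma~\ref{lem:disjoint} gives disjoint open sets $U_\alpha\ni x_\alpha$. For limit $\alpha\in S$, the set $U_\alpha$ meets $M_\alpha$, hence meets $M_{f(\alpha)}$ for some $f(\alpha)<\alpha$. By pressing down, $f$ takes one value $\beta$ uncountably often, and the second countable space $M_\beta$ contains uncountably many disjoint nonempty open sets, a contradiction.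
\end{proof}

\begin{lemma}\label{lem:closure}
For every $R\subset M$ we have $B_\alpha\cap\overline R\subset\overline{R\cap M_\alpha}$ for club many $\alpha$.
\end{lemma}

\begin{proof}
Otherwise there are a stationary set $S$, points $z_\alpha\in B_\alpha\cap\overline R$ and open sets $G_\alpha\ni z_\alpha$ with $G_\alpha\cap R\cap M_\alpha=\emptyset$, for $\alpha\in S$. If $\beta<\alpha$ are in $S$ and $z_\beta\in G_\alpha$, then $G_\alpha\cap M_{\beta+1}$ is a neighborhood of $z_\beta\in\overline R$, so it contains a point of $R$, which lies in $G_\alpha\cap R\cap M_\alpha$. This is impossible, so $z_\beta\notin G_\alpha$, contrary to Lemma~\ref{lem:accumulate}.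
\end{proof}

\subsection*{Threads}
A \emph{thread} is a continuous map $w\colon D\to M$, where $D\subset\omega_1$ is club and $w(\alpha)\in B_\alpha$ for all $\alpha\in D$. It is a thread \emph{in} $X$ if $w[D]\subset X$. In $\mathbb L\times\mathbb R$ the maps $\alpha\mapsto(1+\alpha,r)$ are threads. Since the levels are disjoint, $w(\alpha)=w'(\beta)$ implies $\alpha=\beta$ for any threads $w,w'$; in particular threads are injective.

\begin{lemma}\label{lem:thread}
Let $w\colon D\to M$ and $w'\colon D'\to M$ be threads.
\begin{enumerate}
\item[(a)] For every club $E\subset D$ the set $w[E]$ is closed in $M$.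
\item[(b)] The map $w$ is a homeomorphism onto its range, which is a closed copy of $\omega_1$.
\item[(c)] The set $\{\alpha\in D\cap D':w(\alpha)=w'(\alpha)\}$ is either club or bounded in $\omega_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Every sequence of countable ordinals has a nondecreasing subsequence, and this subsequence converges to its supremum. For (a), let $z\in\overline{w[E]}$ and, by first countability, $w(\alpha_n)\to z$ with $\alpha_n\in E$. A subsequence of $(\alpha_n)$ converges to some $\alpha\in E$, and $z=w(\alpha)$ by continuity. For (b), it suffices by first countability to show that $w(\alpha_n)\to w(\alpha)$ implies $\alpha_n\to\alpha$. Every subsequence of $(\alpha_n)$ has a subsequence converging to some $\alpha'\in D$, and $w(\alpha')=w(\alpha)$ gives $\alpha'=\alpha$; hence $\alpha_n\to\alpha$. The increasing enumeration of $D$ is a homeomorphism $\omega_1\to D$. For (c), the set is closed in $D\cap D'$, because $M$ is Hausdorff, and hence in $\omega_1$.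
\end{proof}

Two threads are \emph{equivalent} if they agree on a club. This is an equivalence relation, and by (c) inequivalent threads differ at all sufficiently large points of their common domain.

\subsection*{Thin sets}
The range of a thread meets each $\overline{M_\alpha}$ in a compact set. The sets with this property are the ones in which we can find threads, because compactness provides limit points on the levels. We need a relative version, in order to find threads that avoid a given closed set. For $T\subset M$, a set $H\subset T$ is \emph{thin in $T$} if for every $\alpha<\omega_1$ the set $H\cap M_\alpha$ is contained in a compact subset of $T$. A set is \emph{thin} if it is thin in $M$. Subsets of thin sets are thin. In $\mathbb L\times\mathbb R$ the strip $[1,\to)\times[-1,1]$ is thin, and $[1,\to)\times\mathbb R$ is not.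

\begin{lemma}\label{lem:thin}
\begin{enumerate}
\item[(a)] If $H$ is thin in $T$, then $\overline H\subset T$ and $\overline H$ is thin.
\item[(b)] A closed set $X$ is thin if and only if $X\cap\overline{M_\alpha}$ is compact for every $\alpha$. In that case every $X\cap B_\alpha$ is compact.
\item[(c)] If $X$ is closed, thin and unbounded, then $X\cap B_\alpha\ne\emptyset$ for club many $\alpha$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $M_\alpha$ is open, $\overline H\cap M_\alpha\subset\overline{H\cap M_\alpha}$, and the latter set lies in a compact, hence closed, subset of $T$. The sets $M_\alpha$ cover $M$.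

(b) If $X$ is closed and thin, then $X\cap\overline{M_\alpha}$ is closed and lies in $X\cap M_{\alpha+1}$, hence in a compact set. The converse holds because $X\cap M_\alpha\subset X\cap\overline{M_\alpha}$, and $X\cap B_\alpha$ is a closed subset of $X\cap\overline{M_\alpha}$.

(c) For each $\beta$ choose $g(\beta)<\omega_1$ with $(X\cap M_{g(\beta)})\setminus M_\beta\ne\emptyset$. The limit ordinals $\alpha$ with $g(\beta)<\alpha$ for all $\beta<\alpha$ form a club. For such $\alpha$ take $\beta_n\nearrow\alpha$ and $z_n\in(X\cap M_\alpha)\setminus M_{\beta_n}$. The sequence $(z_n)$ has a cluster point $z$ in the compact set $X\cap\overline{M_\alpha}$. For $\beta<\alpha$ the open set $M_\beta$ contains $z_n$ for only finitely many $n$, so $z\notin M_\beta$. Hence $z\notin M_\alpha$ and $z\in B_\alpha$.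
\end{proof}

\subsection*{The structure theorem and its consequences}

\begin{theorem}[PFA]\label{thm:structure}
Let $M$ satisfy \textup{(H)} and be nonmetrizable. Then $M=\bigcup_{\alpha<\omega_1}M_\alpha$ for a filtration $\langle M_\alpha\rangle$, every level $B_\alpha$ is nonempty, and:
\begin{enumerate}
\item[(a)] for club many $\alpha$, the level $B_\alpha$ is countable and has an isolated point;
\item[(b)] for every stationary $S\subset\omega_1$ and every choice of points $x_\alpha\in B_\alpha$ $(\alpha\in S)$, there is a thread $w$ such that $\{\alpha\in S:w(\alpha)=x_\alpha\}$ is stationary; in particular $M$ contains a closed copy of $\omega_1$;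
\item[(c)] for every closed thin $X\subset M$ there are finitely many (possibly zero) threads $w_0,\dots,w_{k-1}$ in $X$ and a club $C$ with $X\cap B_\alpha=\{w_i(\alpha):i<k\}$ for all $\alpha\in C$.
\end{enumerate}
\end{theorem}

The first two assertions are Lemma~\ref{lem:filtration}; (c) is proved in Section~\ref{sec:finite}, and (a) and (b) in Section~\ref{sec:structure}. The long ray satisfies the conclusions with one-point levels and a single thread. In $\mathbb L\times\mathbb R$ both (a) and (c) fail, the latter for the strip $[1,\to)\times[-1,1]$.

To deduce Theorem~\ref{thm:cut} we need only one countable level. The following lemma is the one place where local cut points matter. An isolated point of $\overline G\setminus G$ may be a mere puncture, as for a punctured disk in the plane; for this reason the proof looks at the frontier of $\overline G$, not that of $G$.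

\begin{lemma}[ZFC]\label{lem:frontier}
Let $Z$ be a connected, locally compact Hausdorff space with no local cut points, and let $G\subset Z$ be open and nonempty with $\overline G\ne Z$. Then $\overline G\setminus G$ is uncountable.
\end{lemma}

\begin{proof}
Let $G^+$ be the interior of $\overline G$, so that $G\subset G^+$, and let $B=\overline G\setminus G^+\subset\overline G\setminus G$. The set $B$ is closed, and it is nonempty because otherwise $\overline G$ would be a nonempty proper clopen subset of $Z$. Suppose that $B$ is countable. By the Baire category theorem it has an isolated point $x$. Choose an open $O\ni x$ with $O\cap B=\{x\}$ and $O\setminus\{x\}$ connected. The set $O\setminus\{x\}$ is covered by the disjoint open sets $G^+$ and $Z\setminus\overline G$, and it meets $G$ because $x\in\overline G\setminus G$. Hence $O\setminus\{x\}\subset G^+$, so $O\subset\overline G$ and $x\in G^+$. This contradicts $x\in B$.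
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cut}]
Suppose that $M$ is not metrizable. For every $\alpha$ the open set $M_\alpha$ is nonempty and $\overline{M_\alpha}\subset M_{\alpha+1}\ne M$, so $B_\alpha$ is uncountable by Lemma~\ref{lem:frontier}. This contradicts Theorem~\ref{thm:structure}(a).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The implication (i)$\Rightarrow$(ii) is Lemma~\ref{lem:expand}(b), and (ii)$\Rightarrow$(iii) is immediate from the definitions. A manifold with (iii) satisfies (H). If its dimension is at least $2$, it has no local cut points, since an open ball in $\mathbb R^n$, $n\ge2$, remains connected after removing its center. Theorem~\ref{thm:cut} gives (i).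
\end{proof}

\section{A club of models with prescribed targets}\label{sec:forcing}

Two tasks lie ahead: to find thin sets through given points, and to find a thread in a given thin set. Both have the same shape. We want a club $D$ and points $x_\delta\in B_\delta$ such that each $x_\delta$ dictates where the points $x_\varepsilon$ with $\varepsilon$ slightly below $\delta$ lie: close to $x_\delta$, if we are building a thread, or away from $x_\delta$, if we are aiming at a contradiction with Lemma~\ref{lem:accumulate}. A recursion on $\delta$ does not achieve this, because the demand of $x_\delta$ arrives after the earlier points have been chosen. Finite approximations can insert earlier points later, and PFA assembles them. We first recall the tools.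

\subsection*{Elementary submodels}
For a regular cardinal $\theta$, $H(\theta)$ is the set of all sets whose transitive closure has size less than $\theta$. Fix a regular $\theta>2^{2^{|M|}}$ with $M\in H(\theta)$. Since the levels are disjoint and nonempty, $M$ is uncountable and $\omega_1\in H(\theta)$. All subsets of $M$, of $M^m$ and of $\omega_1$, all families of such subsets and all maps between them belong to $H(\theta)$, so a statement about these objects is true if and only if it is true in $H(\theta)$. A set $N\subset H(\theta)$ is an \emph{elementary submodel}, $N\prec H(\theta)$, if every first-order statement with parameters in $N$ holds in $(N,\in)$ exactly when it holds in $(H(\theta),\in)$. We use this in two ways, both referred to as \emph{elementarity}: a set definable in $H(\theta)$ from parameters in $N$ belongs to $N$; and if some element of $H(\theta)$ has a property expressed with parameters in $N$, then some element of $N$ has it.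

Let $\mathcal E$ be the set of countable $N\prec H(\theta)$ that contain the topology of $M$, the filtration, and finitely many further \emph{parameters} from $H(\theta)$, which are named in each argument. Put $\delta_N=N\cap\omega_1$. Each $N\in\mathcal E$ is an element of $H(\theta)$, and by the L\"owenheim--Skolem theorem every finite subset of $H(\theta)$ is contained in some $N\in\mathcal E$.

\begin{lemma}\label{lem:models}
Let $N,N'\in\mathcal E$.
\begin{enumerate}
\item[(a)] Finite subsets of $N$ are elements of $N$, and countable elements of $N$ are subsets of $N$. The set $\delta_N$ is a countable limit ordinal.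
\item[(b)] If $N\in N'$, then $N\subset N'$ and $\delta_N<\delta_{N'}$.
\item[(c)] Let $R\in N$, $R\subset\omega_1$. If $R$ contains a club, then $\delta_N\in R$. If $\delta_N\in R$, then $R$ is stationary.
\item[(d)] If $R\in N$, $R\subset M$ and $\beta<\delta_N$, then $R\cap M_\beta\cap N$ is dense in $R\cap M_\beta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A finite set is definable from its elements. If $a\in N$ is countable and nonempty, $N$ contains a surjection $f\colon\omega\to a$, and $f(n)\in N$ for each $n$. In particular every countable ordinal in $N$ is a subset of $N$, so $\delta_N$ is an initial segment of $\omega_1$; it is countable and closed under successor.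

(b) The first claim follows from (a). The ordinal $\delta_N$ is definable from $N$, so $\delta_N\in N'\cap\omega_1$.

(c) If $R$ contains a club, it contains a club $C\in N$. For $\beta<\delta_N$ the least element of $C$ above $\beta$ is in $N$, so $\delta_N$ is a limit of $C$ and $\delta_N\in C$. The second claim is the first one applied to $\omega_1\setminus R$.

(d) The space $R\cap M_\beta\in N$ is second countable, so it has a countable dense subset in $N$, which is contained in $N$ by (a).
\end{proof}

\subsection*{Proper forcing}
Let $(\mathbb P,\le)$ be a partial order, whose elements are called conditions; $q$ \emph{extends} $p$ if $q\le p$. Two conditions are \emph{compatible} if they have a common extension. A set $\mathcal D\subset\mathbb P$ is \emph{dense} if every condition has an extension in $\mathcal D$. A \emph{filter} is an upward closed set $G\subset\mathbb P$ any two of whose elements have a common extension in $G$. If $N^*\prec H(\lambda)$ and $\mathbb P\in N^*$, a condition $q$ is \emph{$(N^*,\mathbb P)$-generic} if for every dense $\mathcal D\in N^*$, every $r\le q$ is compatible with some $s\in\mathcal D\cap N^*$. The order $\mathbb P$ is \emph{proper} if, for all sufficiently large regular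 $\lambda$, there are finitely many sets in $H(\lambda)$ such that for every countable $N^*\prec H(\lambda)$ containing $\mathbb P$ and these sets, every $p\in\mathbb P\cap N^*$ has an $(N^*,\mathbb P)$-generic extension. PFA states that for every proper $\mathbb P$ and every family of $\aleph_1$ dense subsets of $\mathbb P$ there is a filter meeting all of them.

\subsection*{The proposition}
The data are a set $Y\subset M$, a set $S\subset\omega_1$ and a family $\mathcal L$ of subsets of $Y$, called \emph{large}, with $Y,S,\mathcal L\in N$ for all $N\in\mathcal E$. Put $\mathcal E_S=\{K\in\mathcal E:\delta_K\in S\}$. To each $K\in\mathcal E_S$ are attached a point $x_K\in Y$ and sets $W_k(K)\subset M$ $(k<\omega)$, the \emph{targets}. The points are attached to models, not to ordinals, so that $x_K$ can be chosen with regard to the countably many subsets of $Y$ that belong to $K$. For $N\in\mathcal E$, a target $W_k(K)$ is \emph{admissible for $N$} if $N\notin\mathcal E_S$, or $K=N$, or $x_N\in W_k(K)$.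

\begin{proposition}[PFA]\label{prop:steer}
Assume:
\begin{enumerate}
\item[(L1)] if $K\in\mathcal E_S$, $R\in K$, $R\subset Y$ and $x_K\in R$, then $R\in\mathcal L$;
\item[(L2)] if $N\in\mathcal E$, $R\in\mathcal L\cap N$, and $W$ is the intersection of finitely many targets admissible for $N$ (with $W=M$ if there are none), then $R\cap W\cap N\ne\emptyset$.
\end{enumerate}
Then there are a club $D\subset\omega_1$ and models $K_\delta\in\mathcal E$ with $\delta_{K_\delta}=\delta$ $(\delta\in D)$ such that for every $\delta\in D\cap S$ and $k<\omega$ there is $\eta<\delta$ with
\[
x_{K_\varepsilon}\in W_k(K_\delta)\qquad\text{for all }\varepsilon\in D\cap S\text{ with }\eta<\varepsilon<\delta .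
\]
\end{proposition}

\begin{proof}
Let $\mathbb P$ be the set of quadruples $p=(c_p,a_p,u_p,F_p)$ such that:
\begin{enumerate}
\item[(P1)] $c_p\subset\mathcal E$ is finite and linearly ordered by $\in$;
\item[(P2)] $a_p$ is the function $K\mapsto x_K$ on $c_p\cap\mathcal E_S$, and $x_K\in K'$ whenever $K\in c_p\cap\mathcal E_S$, $K'\in c_p$ and $K\in K'$;
\item[(P3)] $u_p$ is a finite set of \emph{promises} $(K,k,\eta)$ with $K\in c_p\cap\mathcal E_S$, $k<\omega$ and $\eta<\delta_K$, such that $x_{K'}\in W_k(K)$ for all $K'\in c_p\cap\mathcal E_S$ with $\eta<\delta_{K'}<\delta_K$;
\item[(P4)] $F_p$ is a finite set of intervals $(\beta,\gamma]$ with $\beta<\gamma<\omega_1$, coded by the pairs $(\beta,\gamma)$, such that $\delta_K\notin(\beta,\gamma]$ for all $K\in c_p$.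
\end{enumerate}
Order $\mathbb P$ by reverse inclusion in each coordinate. Note that $\mathbb P\subset H(\theta)$. The chain $c_p$ approximates $\{K_\delta:\delta\in D\}$ and the promises approximate the conclusion. The forbidden intervals will make $D$ closed. The function $a_p$ is determined by $c_p$; it is recorded so that a model containing $p$ contains the points $x_K$, although it need not contain the map $K\mapsto x_K$ on $\mathcal E_S$.

\medskip
\noindent\emph{Step 1: adding a model on top.} Let $p\in\mathbb P\cap N$ with $N\in\mathcal E$. Let $p^N$ be obtained from $p$ by adding $N$ to $c_p$ and, if $N\in\mathcal E_S$, the pair $(N,x_N)$ to $a_p$. By Lemma~\ref{lem:models}(a), all $K\in c_p$, all values of $a_p$ and all endpoints of intervals in $F_p$ are elements of $N$. This gives (P1), (P2) and, since the intervals lie below $\delta_N$, (P4). A promise $(K,k,\eta)\in u_p$ says nothing about $N$, since $\delta_N>\delta_K$. So $p^N\in\mathbb P$ and $p^N\le p$.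

\medskip
\noindent\emph{Step 2: $\mathbb P$ is proper.} Let $\lambda$ be a large regular cardinal, and let $N^*\prec H(\lambda)$ be countable and contain $\mathbb P$, $H(\theta)$, the topology, the filtration and the parameters of $\mathcal E$. Then $N=N^*\cap H(\theta)$ is an elementary submodel of $H(\theta)$, because an existential statement true in $H(\theta)$ with parameters in $N$ has a witness in $N^*\cap H(\theta)$ by elementarity of $N^*$. So $N\in\mathcal E$. Given $p\in\mathbb P\cap N^*$, we have $p\in N$, and we show that $q=p^N$ is $(N^*,\mathbb P)$-generic. Let $\mathcal D\in N^*$ be dense and $r\le q$. Extending $r$, we may assume $r\in\mathcal D$. We look for a copy $s\in\mathcal D\cap N$ of $r$ whose new points keep the promises of $r$.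

\emph{The part of $r$ inside $N$.} Since $N\in c_r$, each $K\in c_r$ is an element of $N$, or equals $N$, or has $N$ as an element. In the last two cases $K\notin N$, $N\subset K$ and $\delta_K\ge\delta_N$. Each $(\beta,\gamma]\in F_r$ omits $\delta_N$, so either $\gamma<\delta_N$, and the interval is in $N$, or $\beta\ge\delta_N$. Let $r_0$ consist of $c_r\cap N$, the restriction of $a_r$ to $N$, the promises $(K,k,\eta)\in u_r$ with $K\in N$, and $F_r\cap N$. Then $r_0\in\mathbb P$ and $r\le r_0$. Moreover $r_0\in N$: the values $x_K$ for $K\in c_r\cap N\cap\mathcal E_S$ are in $N$ by (P2), and $\eta<\delta_K<\delta_N$ for the promises in $u_{r_0}$.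

\emph{The part above $N$.} Let $K_0\in\dots\in K_{m-1}$ list $(c_r\setminus N)\cap\mathcal E_S$, possibly with $m=0$, and put $x_j=x_{K_j}$. Let $W^*$ be the intersection of the targets $W_k(K_j)$ over all $(K_j,k,\eta)\in u_r$ with $j<m$ and $\eta<\delta_N$; these are the promises that reach below $\delta_N$. Each of these targets is admissible for $N$: if $N\in\mathcal E_S$ and $K_j\ne N$, then $\eta<\delta_N<\delta_{K_j}$, and (P3) for $r$ gives $x_N\in W_k(K_j)$.

Let $\mathcal T\subset Y^m$ be the set of tuples $(a_s(K_0'),\dots,a_s(K'_{m-1}))$, where $s\in\mathcal D$, $s\le r_0$, and $\operatorname{dom}a_s\setminus\operatorname{dom}a_{r_0}$ consists of exactly $m$ models $K'_0\in\dots\in K'_{m-1}$. The set $\mathcal T$ is definable from $\mathbb P$, $\mathcal D$, $r_0$ and $m$, so $\mathcal T\in N^*\cap H(\theta)=N$. The condition $r$ itself shows that $(x_0,\dots,x_{m-1})\in\mathcal T$.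

\emph{Claim: $\mathcal T$ contains a tuple $(y_0,\dots,y_{m-1})$ with all $y_j\in W^*\cap N$.} For $m=1$ this is immediate: $\mathcal T\in N\subset K_0$ contains $x_0$, so it is large by (L1), and (L2) gives $y_0$. In general we pass to the tuples that have a large set of continuations. Put $\mathcal T_m=\mathcal T$ and, for $j<m$ and $\bar y\in Y^j$,
\[
R(\bar y)=\{y\in Y:(\bar y,y)\in\mathcal T_{j+1}\},\qquad \mathcal T_j=\{\bar y\in Y^j:R(\bar y)\in\mathcal L\}.
\]
All $\mathcal T_j$ belong to $N$. By downward induction, $(x_0,\dots,x_{j-1})\in\mathcal T_j$ for all $j\le m$. Indeed, suppose $(x_0,\dots,x_j)\in\mathcal T_{j+1}$. The set $R(x_0,\dots,x_{j-1})$ contains $x_j$. It belongs to $K_j$, because $\mathcal T_{j+1}\in N\subset K_j$ and $x_0,\dots,x_{j-1}\in K_j$ by (P2). So it is large by (L1). In particular the empty tuple is in $\mathcal T_0$. Now go up inside $N$: given $(y_0,\dots,y_{j-1})\in\mathcal T_j$ with entries in $N$, the set $R(y_0,\dots,y_{j-1})$ is in $\mathcal L\cap N$, and (L2) gives a point $y_j$ of it in $W^*\cap N$. Then $(y_0,\dots,y_j)\in\mathcal T_{j+1}$. This proves the claim.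

\emph{Amalgamation.} By elementarity of $N^*$ there is $s\in\mathcal D\cap N^*$ witnessing $(y_0,\dots,y_{m-1})\in\mathcal T$, and $s\in N$ because $\mathbb P\subset H(\theta)$. Thus $c_{r}\cap N\subset c_s\subset N$, and $c_s\cup c_r$ is the disjoint union of $c_s$ and $c_r\setminus N$. Let $t$ be the coordinatewise union of $s$ and $r$. We check that $t\in\mathbb P$.
\begin{itemize}
\item (P1), (P2). If $K\in c_s$ and $K'\in c_r\setminus N$, then $K$ and, when defined, $a_s(K)=x_K$ are elements of $N\subset K'$. All other pairs lie both in $c_s$ or both in $c_r$.
\item (P3). A promise $(K,k,\eta)$ of $t$ with $K\in N$ is in $u_s$, since those of $r$ are in $u_{r_0}\subset u_s$. It concerns only models $K'$ with $\delta_{K'}<\delta_K<\delta_N$, which are in $c_s$, so it holds by (P3) for $s$. Any other promise has the form $(K_j,k,\eta)\in u_r$, and it holds for $K'\in c_r$. Let $K'\in(c_s\setminus c_r)\cap\mathcal E_S$ with $\eta<\delta_{K'}$. Then $\eta<\delta_N$, so $W^*\subset W_k(K_j)$, and $x_{K'}$ is one of the points $y_i\in W^*$.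
\item (P4). The intervals in $F_s$ omit $\delta_K$ for $K\in c_s$, and they lie below $\delta_N\le\delta_K$ for $K\in c_r\setminus N$. An interval $(\beta,\gamma]\in F_r\setminus F_s$ omits $\delta_K$ for $K\in c_r$; it is not in $F_{r_0}$, so $\beta\ge\delta_N>\delta_K$ for $K\in c_s$.
\end{itemize}
So $t\le s$ and $t\le r$, and $\mathbb P$ is proper.

\medskip
\noindent\emph{Step 3: the filter.} For $\zeta<\omega_1$ the set $\mathcal A_\zeta=\{p:\delta_K\ge\zeta\text{ for some }K\in c_p\}$ is dense: given $p$, take $N\in\mathcal E$ with $p,\zeta\in N$ and pass to $p^N$. For $0<\zeta<\omega_1$ and $k<\omega$ let $\mathcal R_{\zeta,k}$ be the set of $p$ such that either $\zeta$ lies in an interval of $F_p$, or $\zeta=\delta_K$ for some $K\in c_p$ and, if $\zeta\in S$, $(K,k,\eta)\in u_p$ for some $\eta$. It is dense. Given $p$, let $\eta=\max(\{0\}\cup\{\delta_K:K\in c_p,\ \delta_K<\zeta\})<\zeta$, so that no $K'\in c_p$ has $\eta<\delta_{K'}<\zeta$. If $\zeta\ne\delta_K$ for all $K\in c_p$, add $(\eta,\zeta]$ to $F_p$. If $\zeta=\delta_K$ with $K\in c_p$ and $\zeta\in S$, add $(K,k,\eta)$ to $u_p$. In the remaining case $p\in\mathcal R_{\zeta,k}$ already.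

By PFA let $G$ be a filter meeting these $\aleph_1$ dense sets, and let $D=\{\delta_K:K\in c_p,\ p\in G\}$. Any two models occurring in conditions of $G$ lie in the chain of a common extension, so by Lemma~\ref{lem:models}(b) each $\delta\in D$ is $\delta_K$ for a unique such model $K=K_\delta$. Likewise, by passing to common extensions, $D$ misses every interval of $F_p$ for $p\in G$, and every promise in $u_p$, $p\in G$, holds for all $K_\varepsilon$ with $\varepsilon\in D\cap S$. The set $D$ is unbounded because $G$ meets each $\mathcal A_\zeta$. It is closed: if $0<\zeta\notin D$, a condition $p\in G\cap\mathcal R_{\zeta,0}$ has $\zeta\in(\beta,\gamma]\in F_p$, and $D\cap(\beta,\gamma]=\emptyset$ shows that $\zeta$ is not a limit of $D$. Finally let $\delta\in D\cap S$, $k<\omega$ and $p\in G\cap\mathcal R_{\delta,k}$. No interval of $F_p$ contains $\delta$, so $K_\delta\in c_p$ and $(K_\delta,k,\eta)\in u_p$ for some $\eta<\delta$. This $\eta$ is as required.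
\end{proof}

\section{Thin sets capture points and contain threads}\label{sec:two}

The first application says that thin sets are abundant: one cannot choose points $x_N$ on the levels $B_{\delta_N}$, for $\delta_N$ in a stationary set, so that each $x_N$ avoids all thin sets that belong to $N$. If one could, ``not thin'' would be a notion of largeness, and since a set that is not thin is not trapped in a compact set, the earlier points could be steered away from a compact neighborhood of each $x_N$.

\begin{lemma}\label{lem:capture}
Let $T\subset M$ be a locally compact subspace and $S\subset\omega_1$ stationary, and let the parameters of $\mathcal E$ include $T$ and $S$. For each $N\in\mathcal E_S$ let a point $x_N\in T\cap B_{\delta_N}$ be given. Then there are $N\in\mathcal E_S$ and $H\in N$ such that $H$ is thin in $T$ and $x_N\in H$.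
\end{lemma}

\begin{proof}
Suppose not. We apply Proposition~\ref{prop:steer} with $Y=T$ and with $\mathcal L$ the family of subsets of $T$ that are not thin in $T$; it is definable from the parameters, so it belongs to every $N\in\mathcal E$. For $K\in\mathcal E_S$ use local compactness of $T$ to choose a compact $Q_K\subset T$ and an open $G_K\subset M$ with $x_K\in G_K\cap T\subset Q_K$, and put $W_k(K)=M\setminus Q_K$ for all $k$.

Condition (L1) is our supposition. For (L2), let $R\in\mathcal L\cap N$; the set $W$ has the form $M\setminus Q$ with $Q\subset T$ compact. By elementarity there is $\beta<\delta_N$ such that $R\cap M_\beta$ is contained in no compact subset of $T$. If $R\cap M_\beta\cap N$ were contained in the closed set $Q$, then so would be $R\cap M_\beta$, by Lemma~\ref{lem:models}(d). Hence $R\cap N$ has a point outside $Q$.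

Let $D$ and $K_\delta$ be given by the proposition. For $\delta$ in the stationary set $D\cap S$ write $x_\delta=x_{K_\delta}\in B_\delta$, and let $\eta_\delta<\delta$ be such that $x_\varepsilon\notin Q_{K_\delta}$ for $\varepsilon\in D\cap S$ with $\eta_\delta<\varepsilon<\delta$. The open set $G'_\delta=G_{K_\delta}\setminus\overline{M_{\eta_\delta}}$ contains $x_\delta$, since $x_\delta\notin M_\delta\supset\overline{M_{\eta_\delta}}$. Let $\varepsilon<\delta$ be in $D\cap S$. If $\varepsilon\le\eta_\delta$, then $x_\varepsilon\in\overline{M_\varepsilon}\subset\overline{M_{\eta_\delta}}$. If $\varepsilon>\eta_\delta$, then $x_\varepsilon\in T\setminus Q_{K_\delta}$, so $x_\varepsilon\notin G_{K_\delta}$. In both cases $x_\varepsilon\notin G'_\delta$, which contradicts Lemma~\ref{lem:accumulate}.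
\end{proof}

In the second application the targets are neighborhoods of the points, and we must choose both the points and the large sets. Condition (L1) asks that every set in $N$ containing $x_N$ be large, and (L2) asks that every large set in $N$ come close to $x_N$. A maximal filter $\mathcal F$ of closed unbounded sets reconciles the two, because every closed set is either in $\mathcal F$ or disjoint from a member of $\mathcal F$. When $X$ is the set of nonzero ordinals in $\mathbb L$, $\mathcal F$ is the family of all clubs contained in $X$, and the point chosen below is $x_N=\delta_N$.

\begin{lemma}\label{lem:existthread}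
Every closed, thin, unbounded set $X\subset M$ contains a thread.
\end{lemma}

\begin{proof}
By Zorn's lemma let $\mathcal F\ni X$ be a maximal family of closed subsets of $X$ all of whose finite intersections are unbounded. By maximality $\mathcal F$ is closed under finite intersections. Also $F\setminus M_\gamma\in\mathcal F$ for $F\in\mathcal F$ and $\gamma<\omega_1$, since this set is closed and an unbounded set stays unbounded after removing $M_\gamma$. If $H\subset X$ is closed and $H\notin\mathcal F$, then by maximality $F\cap H\subset M_\gamma$ for some $F\in\mathcal F$ and some $\gamma$, so $F\setminus M_\gamma$ is a member of $\mathcal F$ disjoint from $H$.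

Let the parameters of $\mathcal E$ be $X$ and $\mathcal F$, and let $N\in\mathcal E$. Each $F\in\mathcal F\cap N$ is closed, thin and unbounded, so the set $\{\alpha:F\cap B_\alpha\ne\emptyset\}\in N$ contains a club by Lemma~\ref{lem:thin}(c), and therefore contains $\delta_N$ by Lemma~\ref{lem:models}(c). The sets $F\cap B_{\delta_N}$, $F\in\mathcal F\cap N$, are nonempty closed subsets of the compact set $X\cap B_{\delta_N}$, and they form a family closed under finite intersections. So we can choose
\[
x_N\in B_{\delta_N}\cap\bigcap(\mathcal F\cap N).
\]
Apply Proposition~\ref{prop:steer} with $Y=X$, $S=\omega_1$ (so $\mathcal E_S=\mathcal E$), $\mathcal L=\{R\subset X:\overline R\in\mathcal F\}$, and with $(W_k(K))_{k<\omega}$ a base of open neighborhoods at $x_K$.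

(L1) Let $R\in K$, $R\subset X$, $x_K\in R$. If $\overline R\notin\mathcal F$, some member of $\mathcal F$ is disjoint from $\overline R$, and by elementarity there is such an $F$ in $K$. But $x_K\in F\cap R$, a contradiction.

(L2) A target admissible for $N$ is an open set containing $x_N$, so $W$ is an open neighborhood of $x_N$. Let $R\in\mathcal L\cap N$. Then $\overline R\in\mathcal F\cap N$ and $x_N\in\overline R$. This alone does not give points of $R\cap N$ near $x_N$, since $R$ might approach $x_N$ only from outside $M_{\delta_N}$. Lemma~\ref{lem:closure} excludes this: the set of $\alpha$ with $B_\alpha\cap\overline R\subset\overline{R\cap M_\alpha}$ belongs to $N$ and contains a club, so it contains $\delta_N$, and $x_N\in\overline{R\cap M_{\delta_N}}$. As $\delta_N$ is a limit ordinal, $W$ meets $R\cap M_\beta$ for some $\beta<\delta_N$, and by Lemma~\ref{lem:models}(d) it meets $R\cap M_\beta\cap N$.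

Let $D$ and $K_\delta$ be given by the proposition, and put $w(\delta)=x_{K_\delta}\in X\cap B_\delta$ for $\delta\in D$. For $\delta\in D$ and $k<\omega$ there is $\eta<\delta$ such that $w$ maps $D\cap(\eta,\delta]$, a neighborhood of $\delta$ in $D$, into $W_k(K_\delta)$. So $w$ is continuous, and it is a thread in $X$.
\end{proof}

\section{A thin set has finitely many threads}\label{sec:finite}

We prove Theorem~\ref{thm:structure}(c). Step 1 below is the argument of Proposition~\ref{prop:LR}(c), and it is the only place where the discreteness of expansions is used. In the example the limit thread $\alpha\mapsto(\alpha,0)$ was at hand; here it is supplied by Lemma~\ref{lem:existthread}, and it is only known to lie in the closure of the other threads, not to be their limit level by level. The open ``slabs'' $G_\alpha$ below compensate for this.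

\begin{proof}[Proof of Theorem~\ref{thm:structure}\textup{(c)}]
Let $X$ be closed and thin.

\medskip
\noindent\emph{Step 1: $X$ does not contain infinitely many pairwise inequivalent threads.} Suppose that $w_n$ $(n<\omega)$ are such threads. By Lemma~\ref{lem:thread}(c) there is a club $D$ on which all $w_n$ are defined and pairwise different. Put $W_n=w_n[D]$ and
\[
L=\bigcap_{k<\omega}\overline{\bigcup_{n\ge k}W_n}\subset X .
\]
For $\alpha\in D$ the infinite set $\{w_n(\alpha):n<\omega\}$ has an accumulation point in the compact set $X\cap B_\alpha$. Every neighborhood of this point contains $w_n(\alpha)$ for infinitely many $n$, so the point is in $L$. Thus $L$ meets $B_\alpha$ for all $\alpha\in D$, and $L$ is closed, thin and unbounded. By Lemma~\ref{lem:existthread} there is a thread $w$ in $L$. At most one $w_n$ is equivalent to $w$; discarding it and reindexing does not change $L$. Choose a club $D_1\subset D\setminus\{0\}$, contained in the domain of $w$, with $w(\alpha)\ne w_n(\alpha)$ for all $n$ and all $\alpha\in D_1$. Then $w[D_1]$ is closed, by Lemma~\ref{lem:thread}(a), and disjoint from every $W_n$.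

Let $I$ be the set of $\alpha\in D_1$ that are not limits of $D_1$; it is uncountable, and $D_1\setminus I$ is club. For $\alpha\in I$ let $\alpha^-=\sup(D_1\cap\alpha)<\alpha$, with $\sup\emptyset=0$. The set $\Lambda=w[D_1\setminus I]$ is closed. Put $P=M\setminus\Lambda$ and $A=w[I]=w[D_1]\cap P$, which is closed in $P$ and has size $\aleph_1$. For $\alpha\in I$ let $G_\alpha=M_{\alpha+1}\setminus\overline{M_{\alpha^-}}$. For every $\beta<\omega_1$,
\begin{equation}\label{eq:slab}
B_\beta\cap G_\alpha\ne\emptyset\quad\text{implies}\quad\alpha^-<\beta\le\alpha ,
\end{equation}
because $B_\beta\subset\overline{M_{\alpha^-}}$ for $\beta\le\alpha^-$, and $B_\beta$ misses $M_\beta\supset M_{\alpha+1}$ for $\beta>\alpha$. Also $w(\alpha)\in G_\alpha$, since $w(\alpha)\in\overline{M_\alpha}\subset M_{\alpha+1}$ and $w(\alpha)\notin M_\alpha\supset\overline{M_{\alpha^-}}$. The only element of $D_1$ in $(\alpha^-,\alpha]$ is $\alpha$, so \eqref{eq:slab} gives $G_\alpha\cap A=\{w(\alpha)\}$. Hence $A$ is closed discrete in the open subspace $P$.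

By (H) there is a family of open sets $U_\alpha\ni w(\alpha)$ $(\alpha\in I)$ that is discrete in $P$. Since $w(\alpha)\in L$, the neighborhood $U_\alpha\cap G_\alpha$ contains a point $w_{n(\alpha)}(\beta_\alpha)$ with $\beta_\alpha\in D$, and $\alpha^-<\beta_\alpha\le\alpha$ by \eqref{eq:slab}. Choose $n$ and $\alpha_0<\alpha_1<\cdots$ in $I$ with $n(\alpha_i)=n$ for all $i$. Then
\[
\beta_{\alpha_i}\le\alpha_i\le\alpha_{i+1}^-<\beta_{\alpha_{i+1}} .
\]
Let $\beta\in D$ be the supremum of the $\beta_{\alpha_i}$. The points $w_n(\beta_{\alpha_i})\in U_{\alpha_i}$ converge to $w_n(\beta)$, and $w_n(\beta)\in W_n\subset P$ because $W_n$ misses $w[D_1]\supset\Lambda$. Every neighborhood of $w_n(\beta)$ meets infinitely many $U_\alpha$, contrary to discreteness in $P$.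

\medskip
\noindent\emph{Step 2: a maximal family of threads covers club many levels of $X$.} By Step 1 there is a finite maximal family $w_0,\dots,w_{k-1}$ of pairwise inequivalent threads in $X$, possibly empty. Let $D$ be a club on which all $w_i$ are defined, and let $W=\bigcup_{i<k}w_i[D]$, a closed set. Suppose that
\[
S=\{\alpha\in D:X\cap B_\alpha\not\subset\{w_i(\alpha):i<k\}\}
\]
is stationary, and pick $x_\alpha\in X\cap B_\alpha\setminus\{w_i(\alpha):i<k\}$ for $\alpha\in S$. Since the levels are disjoint, $x_\alpha\in T=X\setminus W$. The set $T$ is open in the closed set $X$, so it is locally compact. Lemma~\ref{lem:capture} with $x_N=x_{\delta_N}$ gives $N\in\mathcal E_S$ and $H\in N$, thin in $T$, with $x_{\delta_N}\in H$. The set $H$ is unbounded: otherwise, by elementarity, $H\subset M_\gamma$ for some $\gamma<\delta_N$, while $x_{\delta_N}\notin M_{\delta_N}\supset M_\gamma$. By Lemma~\ref{lem:thin}(a), $\overline H$ is a closed thin subset of $T$; this is the purpose of thinness relative to $T$. By Lemma~\ref{lem:existthread}, $\overline H$ contains a thread $w$. It is a thread in $X$ whose range misses $W$, so $w(\alpha)\neq w_i(\alpha)$ for all $\alpha\in D$ in the domain of $w$, and $w$ is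 inequivalent to every $w_i$. This contradicts maximality. So $S$ is not stationary, and any club $C\subset D\setminus S$ is as required.
\end{proof}

\section{Countable levels and threads through given points}\label{sec:structure}

It remains to prove parts (a) and (b) of Theorem~\ref{thm:structure}. Both combine Lemma~\ref{lem:capture} for $T=M$ with part (c). For (a) it matters that the points in that lemma may depend on the model: $N$ contains only countably many thin sets, and each of them has a finite trace on $B_{\delta_N}$.

\begin{proof}[Proof of Theorem~\ref{thm:structure}\textup{(a)}]
Suppose that $S=\{\alpha:B_\alpha\text{ is uncountable}\}$ is stationary, and let the parameters of $\mathcal E$ be $M$ and $S$. Let $N\in\mathcal E_S$, and let $H\in N$ be thin. Then $\overline H\in N$ is closed and thin. By (c) the set $\{\alpha:\overline H\cap B_\alpha\text{ is finite}\}\in N$ contains a club, so $\overline H\cap B_{\delta_N}$ is finite by Lemma~\ref{lem:models}(c). As $N$ is countable and $B_{\delta_N}$ is uncountable, there is a point $x_N\in B_{\delta_N}$ outside every thin $H\in N$. This choice of points contradicts Lemma~\ref{lem:capture} for $T=M$. Hence $B_\alpha$ is countable for club many $\alpha$.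 Such a level is nonempty, countable and closed in $M$, hence locally compact Hausdorff, and it has an isolated point by the Baire category theorem.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}\textup{(b)}]
Let the parameters of $\mathcal E$ be $M$, $S$ and $\langle x_\alpha:\alpha\in S\rangle$. Lemma~\ref{lem:capture} with $T=M$ and $x_N=x_{\delta_N}$ gives $N\in\mathcal E_S$ and a thin $H\in N$ with $x_{\delta_N}\in H$. By (c) for $\overline H$ and elementarity, there are threads $w_0,\dots,w_{k-1}\in N$ and a club $C\in N$ with $\overline H\cap B_\alpha=\{w_i(\alpha):i<k\}$ for all $\alpha\in C$. Since $\delta_N\in C$, we have $x_{\delta_N}=w_i(\delta_N)$ for some $i<k$. The set of $\alpha\in S$ at which $w_i$ is defined and $w_i(\alpha)=x_\alpha$ belongs to $N$ and contains $\delta_N$, so it is stationary by Lemma~\ref{lem:models}(c). Since all levels are nonempty, we may take $S=\omega_1$ and any points $x_\alpha\in B_\alpha$; so a thread exists, and its range is a closed copy of $\omega_1$ by Lemma~\ref{lem:thread}(b).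
\end{proof}

This completes the proof of Theorem~\ref{thm:structure}, and with it, by the deductions at the end of Section~\ref{sec:levels}, the proofs of Theorems~\ref{thm:cut} and~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{Baumgartner}
J.~Baumgartner, \emph{Applications of the proper forcing axiom}, Handbook of Set-Theoretic Topology, 1984.

\bibitem{Nyikos}
P.~Nyikos, \emph{Correction to ``Complete normality and metrization theory of manifolds''}, \texttt{http://www.math.sc.edu/\~{}nyikos/scwh.pdf}.

\bibitem{Todorcevic}
S.~Todor\v{c}evi\'c, \emph{Partition Problems in Topology}, 1989.

\end{thebibliography}
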